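\title{Groups whose irreducible characters of non-$p$-power degree are monomial}

\begin{abstract}
Let $p$ be a prime. We prove that a finite group $G$ is solvable if every irreducible complex character of $G$ whose degree is not a power of $p$ is monomial. More generally, if $N\trianglelefteq G$ and every irreducible character of $G$ lying over characters of $N$ of non-$p$-power degree is monomial, then $N$ is solvable. The proof uses the classification of finite simple groups; its main tools are a minimal degree argument, which produces a permutation character all of whose constituents have $p$-power degree, and a counting argument for multiples of the Steinberg character. Examples show that one prime cannot be replaced by two.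
\end{abstract}

\section{Introduction}

All groups are finite and all characters are complex. We write $\operatorname{Irr}(G)$ for the set of irreducible characters of $G$ and $\operatorname{Lin}(H)$ for the set of linear characters of $H$. A character $\chi\in\operatorname{Irr}(G)$ is \emph{monomial} if $\chi=\lambda^G$ (the induced character) for some $H\le G$ and $\lambda\in\operatorname{Lin}(H)$. Then $G$ has a subgroup of index $\chi(1)$, and $\chi$ is afforded by matrices with one nonzero entry in each row and column.

If \emph{all} irreducible characters of $G$ are monomial, then $G$ is solvable, and the reason is short. The property passes to quotients, so a minimal nonsolvable example has a minimal normal subgroup $M$ with $M=M'$. Among the $\chi\in\operatorname{Irr}(G)$ with $M\not\le\ker\chi$ take one of minimal degree and write $\chi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$. Here $H<G$, since a linear character of $G$ is trivial on $M=M'$. The permutation character $1_H^G$ has degree $\chi(1)$ and contains $1_G$, so all its constituents have degree less than $\chi(1)$ and therefore contain $M$ in their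 kernels. Hence $M\le\ker(1_H^G)\le H$, so $M=M'\le\ker\lambda$, and $M\le\ker\chi$ because $M$ is normal: a contradiction.

How much of the hypothesis is needed? A natural way to weaken it is to exempt the characters whose degree is a power of one fixed prime $p$. (Here and throughout $1=p^0$ is a power of $p$; linear characters are monomial anyway.) The following was posed as a conjecture in \cite{GM}: \emph{if every $\chi\in\operatorname{Irr}(G)$ such that $\chi(1)$ is not a power of $p$ is monomial, then $G$ is solvable.}

Both extreme cases support it. If $p\nmid|G|$, only linear characters are exempt and the argument above applies. If all characters are exempt, that is, if all degrees are powers of $p$, then $G$ has a normal $p$-complement $A$ by a theorem of Thompson (recalled in Section \ref{sec:reduction}); the degrees of $A$ divide both a power of $p$ and $|A|$, so $A$ is abelian and $G$ is solvable. On the other hand the margin is small: in $A_5$, with degrees $1,3,3,4,5$, the character of degree $5$ is monomial, so exempting the powers of two primes would be too much (Section \ref{sec:sharp}). We prove that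 the conjecture is true.

\begin{theorem}\label{thm:main}
Let $p$ be a prime. If every $\chi\in\operatorname{Irr}(G)$ with $\chi(1)$ not a power of $p$ is monomial, then $G$ is solvable.
\end{theorem}

It is the case $N=G$ of the following relative statement.

\begin{theorem}\label{thm:normal}
Let $p$ be a prime and $N\trianglelefteq G$. Suppose that every $\chi\in\operatorname{Irr}(G)$, for which the irreducible constituents of $\chi_N$ (all of the same degree, by Clifford's theorem) have degree not a power of $p$, is monomial. Then $N$ is solvable.
\end{theorem}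

Equivalently, if $N\trianglelefteq G$ is nonsolvable, then for every prime $p$ there is a nonmonomial $\chi\in\operatorname{Irr}(G)$ such that the constituents of $\chi_N$ have degree not a power of $p$. In particular, for every nonsolvable $G$ and every prime $p$ there is a nonmonomial irreducible character whose degree is not a power of $p$.

\medskip
\textbf{Plan of the proof.} In a minimal counterexample there is a minimal normal subgroup $M\cong S^k$ with $S$ nonabelian simple. Two kinds of information descend to $S$.
\begin{itemize}
\item Every $\theta\in\operatorname{Irr}(S)$ of non-$p$-power degree is monomial in a weak sense: some induced linear character $\mu^S$ has only $\operatorname{Aut}(S)$-conjugates of $\theta$ as constituents (Lemma \ref{lem:weak}).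
\item The minimal degree argument above no longer gives a contradiction, since the constituents of $1_H^G$ may be exempt. What remains is a proper subgroup $K<S$ such that all constituents of $1_K^S$ have $p$-power degree (Lemma \ref{lem:perm}); it follows that nontrivial central elements of Sylow $p$-subgroups fix exactly one point of $S/K$, and that $S$ has an irreducible character of $p$-power degree greater than $1$ (Lemma \ref{lem:onefix}).
\end{itemize}
By the classification of finite simple groups (CFSG), $S$ is alternating, sporadic, the Tits group ${}^2F_4(2)'$, or of Lie type. Most sporadic groups have no nontrivial irreducible character of prime power degree. For the others, for the Tits group and for alternating groups we exhibit an $\operatorname{Aut}(S)$-invariant character $\theta$ that contradicts Lemma \ref{lem:weak}. For groups of Lie type in characteristic $r\ne p$ we use the Steinberg character: the conclusion of Lemma \ref{lem:weak} for it passes to Levi subgroups, and in small rank a count of regular semisimple classes finishes most of the proof. In characteristic $p$ the Steinberg character is exempt.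 There Lemma \ref{lem:onefix} disposes of rank at least two at once, and rank one needs a cuspidal character. Only $A_5$ with $p=2$ survives all this, and for it one has to return to $G$.

\section{Two small groups by hand}\label{sec:small}

This section is not used later; it shows the main arguments in the smallest cases.

\subsection{$A_5$ and $S_5$}
A proper subgroup of $A_5$ has index at least $5$, since otherwise $A_5$ would embed in $S_4$. So the characters of $A_5$ of degrees $3$ and $4$ are not monomial; for $p=2$ the former, for $p\ne2$ the latter violate the hypothesis of Theorem \ref{thm:main}.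

For $S_5$, with degrees $1,1,4,4,5,5,6$, and $p=2$ the two characters of degree $3$ of $A_5$ are of no use: they fuse into the character of degree $6$, which turns out to be monomial (Section \ref{sec:sharp}). Now the characters of degree $5$ are not monomial. Indeed a subgroup of order $24$ of $S_5$ is an $S_4$, whose linear characters are $1$ and the restriction of the sign character; both $1_{S_4}^{S_5}$ and $\operatorname{sgn}\cdot 1_{S_4}^{S_5}$ are reducible. The structural reason is this. On $A_5$ the character of degree $5$ is induced from a character of order $3$ of $A_4$, and the odd elements of $S_4$ invert that character. Thus, if characters over degree $5$ are monomial, then no outer automorphisms are present, and then the characters of degree $3$ are not fused and can be used. This alternative is the content of Section \ref{sec:A5}.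

\subsection{$SL_2(8)$}\label{subsec:SL28}
The group $S=SL_2(8)$ has order $504=8\cdot7\cdot9$. Its elements of odd order $\ne1$ have orders $7$ (three classes, centralizer order $7$) and $3$ or $9$ (four classes, centralizer order $9$). Its degrees are $1$, $8$, four times $7$ and three times $9$. The character $\mathrm{St}$ of degree $8$ has value $0$ on involutions and $\pm1$ on the elements of odd order $\ne1$. We show that weak monomiality, in the sense of the plan above, fails for $\mathrm{St}$ and for a character of degree $7$.

\emph{Let $p\ne2$.} Then $\mathrm{St}$ is not exempt. Suppose that $\mu^S=m\,\mathrm{St}$ with $\mu\in\operatorname{Lin}(K)$, so that $|K|=63/m$. For $s\ne1$ of odd order $m=|\mu^S(s)|\le1_K^S(s)$, hence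
$$1=[1_K^S,1_S]\ \ge\ m\Bigl(\tfrac37+\tfrac49\Bigr)=\tfrac{55}{63}\,m .$$
So $m=1$, and $K$ has index $8$. But then $S$ embeds in $S_8$, which has no element of order $9$: a contradiction. Section \ref{sec:cross} mostly follows the same pattern: count to get $m=1$, then rule out a subgroup of prime power index $|S|_r$. (Such a subgroup exists for $PSL_2(11)$, where one more remark is needed, and two small groups are treated without the count.)

\emph{Let $p=2$.} Now $\mathrm{St}$ is exempt. Suppose that all constituents of $\mu^S$, $\mu\in\operatorname{Lin}(K)$, are $\operatorname{Aut}(S)$-conjugate to one character of degree $7$. Let $U$ be a Sylow $2$-subgroup. The characters of degree $7$ do not contain $1_U$ on restriction to $U$ (they restrict to $\rho_U-1_U$, where $\rho_U$ is the regular character), so by Mackey's formula $\mu$ is nontrivial on $K\cap U^g$ for every $g$. Consider the action of $S$ on the nine points of the projective line, where each involution fixes exactly one point. For each point $\alpha$ the group $K$ contains an involution fixing only $\alpha$. So the $K$-orbit of $\alpha$ is odd and the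 other orbits are even; as this holds for every $\alpha$, $K$ is transitive. Since $7$ divides $\mu^S(1)=|S:K|$, the stabilizer $K_\alpha$ is a $2$-group; it is nontrivial, and all its nontrivial elements fix only $\alpha$. Thus $K$ is a Frobenius group with kernel $F$ of order $9$. As $N_S(F)$ is dihedral of order $18$, this is $K$, and $\mu$ is its nontrivial linear character. One computes (Section \ref{subsec:rank1}) that each of the four characters of degree $7$ occurs in $\mu^S$, which has degree $28$. But they are not all $\operatorname{Aut}(S)$-conjugate: one of them has value $-2$ on the elements of order $3$, the others have value $1$. This is the rank one argument of Section \ref{sec:defining}.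

\section{Reduction to a simple group}\label{sec:reduction}

Write $H^g=g^{-1}Hg$, and $\lambda^g(x)=\lambda(gxg^{-1})$ for $x\in H^g$. Mackey's formula says that for $H,Y\le X$ and $\lambda\in\operatorname{Lin}(H)$
\begin{equation}\label{eq:mackey}
(\lambda^X)_Y=\sum_{g\in H\backslash X/Y}\bigl((\lambda^g)_{H^g\cap Y}\bigr)^Y;
\end{equation}
in particular $(\lambda_{H\cap Y})^Y$ is a summand of $(\lambda^X)_Y$. We shall use the following theorems.
\begin{itemize}
\item (Thompson) If a prime $p$ divides the degree of every nonlinear irreducible character of $X$, then $X$ has a normal $p$-complement.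
\item (Thompson) Frobenius kernels are nilpotent. (Feit--Thompson) Groups of odd order are solvable.
\item (Jordan) A primitive subgroup of $A_n$ that contains a $3$-cycle is $A_n$.
\item (Guralnick \cite{Gur}) Let $S$ be nonabelian simple with a subgroup $H$ of prime power index $\ell^a>1$. Then one of the following holds: $S=A_n$, $H\cong A_{n-1}$, $n=\ell^a$; $S=PSL_n(q)$, $H$ is the stabilizer of a point or hyperplane, of index $\frac{q^n-1}{q-1}$; $S=PSL_2(11)$, $H\cong A_5$; $S=M_{23}$, $H=M_{22}$; $S=M_{11}$, $H=M_{10}$; $S=PSU_4(2)\cong PSp_4(3)$, of index $27$.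
\end{itemize}

If $\chi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$ and $M\trianglelefteq G$ lies in $\ker\chi$, then $M\le\ker\lambda\le H$, because $\ker\chi$ is the largest normal subgroup of $G$ contained in $\ker\lambda$. So $\chi$ is also monomial as a character of $G/M$, and the hypothesis of Theorem \ref{thm:normal} passes from $(G,N)$ to $(G/M,N/M)$ for every $M\trianglelefteq G$ with $M\le N$.

\medskip
\textbf{Standing notation.} Suppose that Theorem \ref{thm:normal} fails for the prime $p$, let $(G,N)$ be a counterexample with $|G|$ minimal, and let $M\le N$ be a minimal normal subgroup of $G$. Then $N/M$ is solvable, so $M$ is not. Hence $M=S_1\times\dots\times S_k$ with all $S_i$ isomorphic to a nonabelian simple group $S$ and permuted transitively by $G$. For $\chi\in\operatorname{Irr}(G)$ the degrees of the constituents of $\chi_N$ are multiples of those of the constituents of $\chi_M$, and divisors of powers of $p$ are powers of $p$. Therefore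
\begin{equation}\label{eq:star}
\text{every $\chi\in\operatorname{Irr}(G)$ whose $M$-constituents have degree not a power of $p$ is monomial.}
\end{equation}
Only \eqref{eq:star} will be used from now on. We fix isomorphisms $S_i\cong S$; then $\operatorname{Aut}(M)=\operatorname{Aut}(S)\wr\mathrm{Sym}(k)$, where $\mathrm{Sym}(k)$ permutes the $k$ factors.

\begin{definition}
A character $\theta\in\operatorname{Irr}(S)$ is \emph{weakly monomial via} $(K,\mu)$ if $K\le S$, $\mu\in\operatorname{Lin}(K)$ and all irreducible constituents of $\mu^S$ are $\operatorname{Aut}(S)$-conjugate to $\theta$.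
\end{definition}

\begin{lemma}\label{lem:weak}
Every $\theta\in\operatorname{Irr}(S)$ with $\theta(1)$ not a power of $p$ is weakly monomial.
\end{lemma}
\begin{proof}
Let $\psi=\theta\times\dots\times\theta\in\operatorname{Irr}(M)$ and let $\chi\in\operatorname{Irr}(G)$ lie over $\psi$. The $M$-constituents of $\chi$ have degree $\theta(1)^k$, which is not a power of $p$, so $\chi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$ by \eqref{eq:star}. They are $G$-conjugates of $\psi$, hence products of $\operatorname{Aut}(S)$-conjugates of $\theta$, so all constituents of $\chi_{S_1}$ are $\operatorname{Aut}(S)$-conjugates of $\theta$. By \eqref{eq:mackey} one summand of $\chi_{S_1}$ is $(\lambda_{H\cap S_1})^{S_1}$, and $(H\cap S_1,\lambda_{H\cap S_1})$ is as required.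
\end{proof}

This is how weak monomiality will be contradicted:

\begin{lemma}\label{lem:use}
Let $1_S\ne\theta\in\operatorname{Irr}(S)$ be weakly monomial via $(K,\mu)$.
\begin{enumerate}
\item[(a)] $\mu\ne1_K$; so $K$ is not perfect, and in particular $K<S$.
\item[(b)] If $\theta$ is $\operatorname{Aut}(S)$-invariant, then $\mu^S=m\theta$ for some $m\ge1$. So $|S:K|=m\theta(1)$, and every $g\in S$ with $\theta(g)\ne0$ is conjugate into $K$. In particular $K$ contains a conjugate of every $\ell$-element of $S$, for every prime $\ell\nmid\theta(1)$.
\end{enumerate}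
\end{lemma}
\begin{proof}
(a) $1_S$ is a constituent of $1_K^S$ and is not conjugate to $\theta$. (b) The first claims are clear from the definition of $\mu^S$. If $z$ is an $\ell$-element, then $\theta(z)\equiv\theta(1)\not\equiv0$ modulo every prime ideal above $\ell$, so $\theta(z)\ne0$.
\end{proof}

Next comes what is left of the minimal degree argument.

\begin{lemma}\label{lem:perm}
There is $K<S$ such that all irreducible constituents of $1_K^S$ have $p$-power degree.
\end{lemma}
\begin{proof}
First, $S$ has a nonlinear irreducible character $\theta$ with $p\nmid\theta(1)$. Otherwise $p$ divides $|S|$, and Thompson's theorem gives a normal $p$-complement; it is a proper normal subgroup, hence trivial, and the nonabelian simple group $S$ would be a $p$-group. So the set $\mathcal X$ of all $\chi\in\operatorname{Irr}(G)$ whose $M$-constituents have degree not a power of $p$ is nonempty: it contains the characters over $\theta\times\dots\times\theta$.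

Let $\chi\in\mathcal X$ have minimal degree, and $\chi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$ by \eqref{eq:star}. If $M\le H$, then $M=M'\le\ker\lambda$, so $M\le\ker\chi$ and $\chi\notin\mathcal X$, a contradiction. So $M\not\le H$, whence $H<G$. Every constituent of $1_H^G$ other than $1_G$ has degree at most $|G:H|-1<\chi(1)$, and $1_G\notin\mathcal X$; so no constituent of $1_H^G$ lies in $\mathcal X$. That is, all constituents of $(1_H^G)_M$ have $p$-power degree. Choose $i$ with $S_i\not\le H$ and put $K=H\cap S_i<S_i\cong S$. By \eqref{eq:mackey}, $1_K^{S_i}$ is a summand of $(1_H^G)_{S_i}$, and the degrees of the $S_i$-constituents of a $\psi\in\operatorname{Irr}(M)$ divide $\psi(1)$. So all constituents of $1_K^{S_i}$ have $p$-power degree.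
\end{proof}

\begin{lemma}\label{lem:onefix}
Let $K$ be as in Lemma \ref{lem:perm}. Then $p\mid|S|$, $K$ contains a Sylow $p$-subgroup of $S$, and for every $P\in\operatorname{Syl}_p(S)$ each element $1\ne x\in Z(P)$ fixes exactly one point of $S/K$. Moreover, $S$ has an irreducible character of $p$-power degree greater than $1$.
\end{lemma}
\begin{proof}
As $K<S$ and $S$ is perfect, $1_K^S-1_S$ is a nonzero sum of irreducible characters $\psi$ of degrees $p^a>1$. So $p\mid |S|$ and $|S:K|\equiv1\pmod p$. Since $P\le C_S(x)$, the class size $|x^S|$ is prime to $\psi(1)$. By Burnside's theorem on character values, $\psi(x)=0$ or $|\psi(x)|=\psi(1)$. In the latter case $x$ acts as a scalar, so $S$ has a nontrivial normal subgroup of elements acting as scalars; this is $S$ itself, and the irreducible character $\psi$ is linear, which is not the case. So $\psi(x)=0$ for all these $\psi$, and $1_K^S(x)=1$.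
\end{proof}

By CFSG, $S$ is an alternating group, a sporadic group, ${}^2F_4(2)'$ or a group of Lie type. We treat $A_5\cong PSL_2(4)$ and $A_6\cong PSL_2(9)$ as groups of Lie type.

\section{Alternating groups of degree at least seven}\label{sec:alt}

\begin{proposition}\label{prop:alt}
$S\not\cong A_n$ for $n\ge7$.
\end{proposition}
\begin{proof}
Suppose $S=A_n$ with $n\ge7$. Restrictions of characters of $S_n$ are $\operatorname{Aut}(S)$-invariant, so Lemma \ref{lem:use}(b) applies to them. In each case we find enough cycle types in $K$ to see that $K$ is primitive and contains a $3$-cycle. Then $K=A_n$ by Jordan's theorem, contrary to Lemma \ref{lem:use}(a). Write $f$ for the number of fixed points of a permutation and $c_2$ for its number of $2$-cycles.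

We shall use the following observation twice: \emph{if $n$ is odd and $K$ is transitive and contains an $(n-2)$-cycle $g$, then $K$ is primitive.} A block containing a fixed point of $g$ is $g$-invariant, so its size is $1$, $2$, $n-1$ or $n$; it divides the odd number $n$, so it is $1$ or $n$.

\medskip
\textbf{Case 1: $n-1$ is not a power of $p$.} The character $\theta$ of degree $n-1$ with values $f-1$ is weakly monomial via some $(K,\mu)$ by Lemma \ref{lem:weak}, and $K$ contains conjugates of all even permutations with $f\ne1$, in particular a $3$-cycle ($f=n-3\ge4$).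

\emph{$n$ odd.} $K$ contains an $n$-cycle, so it is transitive, and an $(n-2)$-cycle ($f=2$). So $K$ is primitive.

\emph{$n$ even, so $n\ge8$.} The cycle types $(n-3,1^3)$, $(n-3,3)$, $(n-2,2)$ are even, with $f=3,0,0$, so they occur in $K$. If $K$ were intransitive, the last two types would give orbit sizes $\{n-3,3\}$ and $\{n-2,2\}$, which differ. So $K$ is transitive. Let $b$ be the size of a block, $1<b<n$. A block containing a fixed point of an element of type $(n-3,1^3)$ consists of fixed points, or contains the $(n-3)$-cycle; so $b\le3$ or $b\ge n-2$. As $b\mid n$ and $n-2>n/2$, we have $b\in\{2,3\}$.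
\begin{itemize}
\item $b=2$: let $h$ have type $(n-3,3)$, and let $\{x,y\}$ be a block with $x$ in the $3$-cycle. Then $h^3$ fixes $x$, hence $y$. As $n-3\ge5$, $h^3$ fixes no point of the $(n-3)$-cycle. So $y$ lies in the $3$-cycle, and the three points of this cycle would be partitioned into blocks of size $2$, a contradiction.
\item $b=3$: let $w$ have type $(n-2,2)$ and $x$ be in the $2$-cycle. Then $w^2$ fixes $x$, so the block of $x$ is a union of orbits of $w^2$. These have lengths $1,1,\frac{n-2}2,\frac{n-2}2$ with $\frac{n-2}2\ge3$, and $\{x\}$ is one of them. So the block has size $1$, $2$ or at least $4$, a contradiction.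
\end{itemize}
So $K$ is primitive.

\medskip
\textbf{Case 2: $n-1=p^a$.} Then $n\ge8$. Let $\theta$ be the restriction of the character of the partition $(n-2,2)$. It has degree $\frac{n(n-3)}2$ and, being the difference of the permutation characters on $2$-subsets and on points, it has values $\binom f2+c_2-f=\frac{f(f-3)}2+c_2$. It is irreducible on $A_n$ as the partition is not self-conjugate. Its degree is not a power of $p$: if $p=2$, it is divisible by the odd number $n=2^a+1$; if $p$ is odd, it is divisible by $\frac n2=\frac{p^a+1}2>1$, which is prime to $p$. So $\theta$ is weakly monomial via some $(K,\mu)$. $K$ contains a $3$-cycle, on which $f=n-3\ge5$ and $\theta>0$.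

\emph{$n$ even.} $K$ contains an $(n-1)$-cycle (value $-1$) and an element of type $(n-2,2)$ (value $1$). The first leaves only $\{n-1,1\}$ as possible orbit sizes of an intransitive $K$, and the second has no fixed point. So $K$ is transitive, and by the $(n-1)$-cycle it is $2$-transitive, hence primitive.

\emph{$n$ odd.} Then $p=2$ and $n\ge9$. $K$ contains elements of the even types $(n-2,1,1)$ (value $-1$), $(2,3,n-5)$ (value $1$, as $n-5\ge4$) and $(1,3,n-4)$ (value $-1$). If $K$ is intransitive, the first gives orbit sizes $\{n-2,2\}$, $\{n-2,1,1\}$ or $\{n-1,1\}$; the second has no fixed points, which leaves $\{n-2,2\}$; but no union of cycles of the third has size $2$, as $n-4\ge5$. So $K$ is transitive, and it is primitive by the $(n-2)$-cycle.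
\end{proof}

\section{Sporadic groups and the Tits group}\label{sec:spor}

\begin{proposition}\label{prop:spor}
$S$ is not sporadic and $S\not\cong{}^2F_4(2)'$.
\end{proposition}
\begin{proof}
By Lemma \ref{lem:onefix}, $S$ has an irreducible character of prime power degree greater than $1$. The only sporadic groups with this property are $M_{11},M_{12},M_{24},Co_2,Co_3$ (\cite{MZ}, by inspection of \cite{Atlas}). For these and for ${}^2F_4(2)'$ consider the character $\theta$ of the degree given below. It is $\operatorname{Aut}(S)$-invariant, being the only one of its degree or because $\operatorname{Out}(S)=1$. Its degree is not a prime power, so for every $p$ it is weakly monomial via some $(K,\mu)$ by Lemma \ref{lem:weak}. By Lemma \ref{lem:use}, $K$ is proper and not perfect, and it contains conjugates of all $\ell$-elements for primes $\ell\nmid\theta(1)$. Data on degrees, element orders and maximal subgroups are from \cite{Atlas}.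

\emph{$M_{11}$, $\theta(1)=45$.} $K$ has elements of orders $8$ and $11$. The only maximal subgroups of order divisible by $11$ are the $L_2(11)$, whose Sylow $2$-subgroups have order $4$: a contradiction.

\emph{$M_{12}$, $\theta(1)=45$.} $K$ has elements of orders $8$ and $11$. The maximal subgroups of order divisible by $11$ are of types $M_{11}$ and $L_2(11)$, and the latter have no elements of order $8$. So $K$ lies in an $M_{11}$, and as no proper subgroup of $M_{11}$ has elements of both orders (by the previous case), $K=M_{11}$ is perfect: a contradiction.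

\emph{$M_{24}$, $\theta(1)=252=2^2\cdot3^2\cdot7$.} $K$ has elements of orders $5$ and $23$. The maximal subgroups of order divisible by $23$ are of types $M_{23}$ and $L_2(23)$, and $5\nmid|L_2(23)|$. So $K$ lies in an $M_{23}$. There the maximal subgroups of order divisible by $23$ are of type $23{:}11$, of order prime to $5$. So $K=M_{23}$ is perfect: a contradiction.

\emph{$Co_2$ and $Co_3$, $\theta(1)=275=5^2\cdot11$.} $K$ has elements of orders $7$ and $23$. The maximal subgroups of order divisible by $23$ are of type $M_{23}$. As $7\nmid|23{:}11|$, again $K=M_{23}$: a contradiction.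

\emph{${}^2F_4(2)'$, $\theta(1)=1728=2^6\cdot3^3$.} $K$ has elements of orders $5$ and $13$. The maximal subgroups of order divisible by $13$ are of types $L_3(3){:}2$, of order prime to $5$, and $L_2(25)$. In $L_2(25)$ the maximal subgroups of order divisible by $13$ are dihedral of order $26$. So $K=L_2(25)$ is perfect: a contradiction.
\end{proof}

\section{Lie type in characteristic different from \texorpdfstring{$p$}{p}}\label{sec:cross}

\subsection{Facts on groups of Lie type}\label{subsec:facts}
References for this subsection are \cite{Car} and \cite{DM}. Let $\mathbf X$ be a connected reductive group in characteristic $r$ with Steinberg endomorphism $F$, and $X=\mathbf X^F$. The $r$-regular elements of $X$ (those of order prime to $r$) are the semisimple ones. Let $U$ be a Sylow $r$-subgroup of $X$ and $B=N_X(U)$, a Borel subgroup. Let $I$ be the set of $F$-orbits of simple roots; $|I|$ is the \emph{rank} of $X$. The overgroups of $B$ are exactly the parabolic subgroups $P_J$, $J\subseteq I$, and $J\mapsto P_J$ is an isomorphism of lattices, with $P_\emptyset=B$ and $P_I=X$. If $\mathbf X$ is semisimple, then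 $Z(X)$ is an $r'$-group.
\begin{itemize}
\item[(St1)] $\mathrm{St}_X=\sum_{J\subseteq I}(-1)^{|J|}1_{P_J}^X$ is an irreducible character of degree $|X|_r$.
\item[(St2)] If $[\mathbf X,\mathbf X]$ is simply connected, then $\mathrm{St}_X(g)=\pm|C_X(g)|_r$ for $r$-regular $g$, and $\mathrm{St}_X(g)=0$ otherwise.
\item[(St3)] If $P=QL$ is (the group of $F$-points of) an $F$-stable parabolic with unipotent radical $Q$ and Levi subgroup $L$, the $Q$-fixed points of a module affording $\mathrm{St}_X$ afford $\mathrm{St}_L$.
\item[(SC)] Let $\mathbf X$ be semisimple and simply connected. Centralizers of semisimple elements are connected (Steinberg); hence, by Lang's theorem, each $F$-stable semisimple class of $\mathbf X$ meets $X$ in exactly one class of $X$. Derived groups of Levi subgroups of $\mathbf X$ are simply connected.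
\item[(DL)] If $\mathbf T$ is an $F$-stable maximal torus and $\varphi\in\operatorname{Irr}(\mathbf T^F)$ has trivial stabilizer in $(N(\mathbf T)/\mathbf T)^F$, then $\pm R_{\mathbf T}(\varphi)$ is irreducible of degree $|X|_{r'}/|\mathbf T^F|$, and $Z(X)$ acts on it by $\varphi_{Z(X)}$.
\end{itemize}
Note that $Z(X)$ normalizes $U$, so it lies in $B$ and in all $P_J$, and therefore $Z(X)\le\ker\mathrm{St}_X$ by (St1).

In this section $S=\Gamma/Z(\Gamma)$, where $\Gamma=\mathbf G^F$ with $\mathbf G$ simple and simply connected in characteristic $r$. Apart from ${}^2F_4(2)'$, every simple group of Lie type arises in this way, because $Sp_4(2)'\cong PSL_2(9)$, $G_2(2)'\cong PSU_3(3)$ and ${}^2G_2(3)'\cong PSL_2(8)$.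

\subsection{A property that descends to Levi subgroups}

Let $r\ne p$. The degree of $\mathrm{St}_\Gamma$ is not a power of $p$, and this is the character we use. Working directly with Lemma \ref{lem:use} in large groups would require knowledge of their subgroups; instead we formulate the conclusion of Lemma \ref{lem:weak} in a way that passes to Levi subgroups.

\begin{definition}
$X=\mathbf X^F$ has property (M) if there are $D\le X$, $\nu\in\operatorname{Lin}(D)$ and $m\ge1$ with $\nu^X=m\,\mathrm{St}_X$. We say that $X$ has (M) via $(D,\nu,m)$.
\end{definition}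

In this case $|X:D|=m|X|_r$, so $D$ is an $r'$-group.

\begin{lemma}\label{lem:M1}
If $r\ne p$, then $\Gamma$ has (M).
\end{lemma}
\begin{proof}
Since $Z(\Gamma)\le\ker\mathrm{St}_\Gamma$, we may regard $\mathrm{St}_\Gamma$ as a character $\mathrm{St}_S$ of $S$. We claim that it is $\operatorname{Aut}(S)$-invariant. Since $Z(\Gamma)$ is an $r'$-group, the images of the $P_J$ are exactly the overgroups of the normalizer $B_S$ of a Sylow $r$-subgroup of $S$. Let $\alpha\in\operatorname{Aut}(S)$. Multiplying $\alpha$ by an inner automorphism, which does not affect the claim, we may assume that $\alpha$ fixes this Sylow subgroup and hence $B_S$. So $\alpha$ permutes the overgroups of $B_S$, and it preserves $|J|$, the height in this lattice. By (St1), $\mathrm{St}_S$ is $\alpha$-invariant.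

The degree $|\Gamma|_r>1$ of $\mathrm{St}_S$ is not a power of $p$, so by Lemma \ref{lem:weak} it is weakly monomial, and $\mu^S=m\,\mathrm{St}_S$ for some $(K,\mu)$. Inflate to $\Gamma$.
\end{proof}

\begin{lemma}\label{lem:M2}
If $X$ has (M) and $L=\mathbf L^F$ is the Levi subgroup of an $F$-stable parabolic $P=QL$ of $X$, then $[\mathbf L,\mathbf L]^F$ has (M).
\end{lemma}
\begin{proof}
By (St3), taking $Q$-fixed points turns $\mathrm{St}_X$ into $\mathrm{St}_L$. The point is that on the restriction to $P$ of a character induced from a linear character of an $r'$-group it gives again a sum of induced linear characters.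

Let $\mu^X=m\,\mathrm{St}_X$ with $\mu\in\operatorname{Lin}(K)$, $K$ an $r'$-group. By \eqref{eq:mackey}, $(\mu^X)_P$ is a sum of characters $\nu^P$ with $\nu=(\mu^g)_D$ and $D=K^g\cap P$; here $D\cap Q=1$.

We compute the $Q$-fixed part of $\nu^P=(\nu^{DQ})^P$. By Mackey, $\nu^{DQ}$ restricts to $Q$ as the regular character, so its $Q$-fixed part is one-dimensional. The extension $\tilde\nu$ of $\nu$ to $DQ$ that is trivial on $Q$ occurs in $\nu^{DQ}$ by Frobenius reciprocity, so the $Q$-fixed part is $\tilde\nu$. A module induced from $W$ on $DQ$ to $P$ is a direct sum of translates $x\otimes W$, and as $Q\trianglelefteq P$ and $Q\le DQ$, its $Q$-fixed points are the sum of the $x\otimes W^Q$. So the $Q$-fixed part of $\nu^P$ is $\tilde\nu^P$; as a character of $P/Q\cong L$ it is $\bar\nu^L$ for a linear character $\bar\nu$ of the image of $D$. By (St3), $m\,\mathrm{St}_L$ is the sum of these nonzero characters $\bar\nu^L$, so each of them is a multiple of $\mathrm{St}_L$.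

It remains to pass to $L'=[\mathbf L,\mathbf L]^F\trianglelefteq L$. The group $L/L'$ embeds in $(\mathbf L/[\mathbf L,\mathbf L])^F$, the $F$-points of a torus, so it is an $r'$-group. Hence $L'$ contains a Sylow $r$-subgroup $U_L$ of $L$, and the Frattini argument gives $L=L'N_L(U_L)=L'B_L$ for a Borel subgroup $B_L$ of $L$. So $L=L'P_J$ for every parabolic $P_J\ge B_L$ of $L$, and $(1_{P_J}^L)_{L'}=1_{P_J\cap L'}^{L'}$, where $P_J\cap L'$ is the parabolic of $L'$ of type $J$. By (St1), $(\mathrm{St}_L)_{L'}=\mathrm{St}_{L'}$. Now restrict one $\bar\nu^L$ to $L'$: by \eqref{eq:mackey} this multiple of $\mathrm{St}_{L'}$ is a sum of induced linear characters, each of which is a multiple of $\mathrm{St}_{L'}$.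
\end{proof}

If $\mathbf X$ is semisimple and simply connected, then so is $[\mathbf L,\mathbf L]$ by (SC).

\subsection{Counting semisimple classes}

The following lemma generalizes the computation for $SL_2(8)$ in Section \ref{subsec:SL28}. Simple connectedness enters through (St2).

\begin{lemma}\label{lem:count}
Let $\mathbf X$ be semisimple and simply connected, and let $X$ have (M) via $(D,\nu,m)$.
\begin{enumerate}
\item[(a)] $Z(X)\le\ker\nu\le D$, and every $r'$-element of $X$ is conjugate into $D$.
\item[(b)] Let $\sigma(X)=\sum_s|C_X(s)|_{r'}^{-1}$, where $s$ runs over representatives of the $r$-regular classes of $X$. If $\sigma(X)>\frac12$, then $m=1$, and $D/Z(X)$ is a subgroup of index $|X|_r$ in $X/Z(X)$.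
\end{enumerate}
\end{lemma}
\begin{proof}
(a) $Z(X)\le\ker\mathrm{St}_X=\ker\nu^X\le\ker\nu$. By (St2), $\nu^X$ does not vanish on $r'$-elements.

(b) For $r$-regular $s$ we have $m|C_X(s)|_r=|\nu^X(s)|\le1_D^X(s)$ by (St2). Hence
$$1=[1_D^X,1_X]\ \ge\ \sum_s\frac{m|C_X(s)|_r}{|C_X(s)|}=m\,\sigma(X).$$
So $m<2$, that is, $m=1$ and $|X:D|=|X|_r$. By (a), $Z(X)\le D$.
\end{proof}

To bound $\sigma(X)$ from below we use only \emph{regular} semisimple classes, those with $C_{\mathbf X}(s)$ a maximal torus; then $|C_X(s)|$ is prime to $r$. In $SL_n$, $SU_n$, $Sp_{2n}$ over $q$ consider elements with distinct eigenvalues. By (SC) their $X$-classes correspond to sets of $n$ (respectively $2n$) distinct eigenvalues $a$ that are stable under $a\mapsto a^q$ (for $SU_n$: under $a\mapsto a^{-q}$), with product $1$, and in the symplectic case closed under inversion. The centralizers have the following orders. For $SL_n(q)$, it is $\frac1{q-1}\prod(q^{k}-1)$, where $k$ runs over the lengths of the orbits of $a\mapsto a^q$ on the set. For $SU_n(q)$, it is $\frac1{q+1}\prod(q^{k}-(-1)^{k})$ with the orbits of $a\mapsto a^{-q}$. For $Sp_{2n}(q)$,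 it is a product over the orbits of $a\mapsto a^q$: an orbit of length $2k$ closed under inversion contributes $q^k+1$, and a pair of orbits of length $k$ interchanged by inversion contributes $q^k-1$.

\begin{proposition}\label{prop:noM}
The following groups do not have (M):
\begin{enumerate}
\item[(i)] $SL_2(q)$ for $q\ge4$, $q\ne5,7$;
\item[(ii)] $SL_3(q)$ for $q\in\{3,5,7\}$;
\item[(iii)] $Sp_4(q)$ for $q\in\{5,7\}$;
\item[(iv)] $G_2(q)$ for $q\in\{3,5,7\}$;
\item[(v)] $SU_3(q)$ for $q\ge3$;
\item[(vi)] $Sz(q)$ for $q\ge8$ and ${}^2G_2(q)$ for $q\ge27$;
\item[(vii)] $Sp_4(2)$;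
\item[(viii)] $SL_4(2)$.
\end{enumerate}
\end{proposition}
\begin{proof}
In (i)--(vi) we show that $\sigma(X)>\frac12$ and compare Lemma \ref{lem:count}(b) with Guralnick's list.

\textbf{(i)} The eigenvalue sets are $\{a,a^{-1}\}$ with $a\ne\pm1$ and $a^{q-1}=1$ (centralizer order $q-1$) or $a^{q+1}=1$ (centralizer order $q+1$). For $q$ even this gives
$$\sigma\ge\frac{q-2}{2(q-1)}+\frac{q}{2(q+1)}\ge\frac13+\frac25>\frac12 ,$$
and for $q$ odd, $q\ge9$,
$$\sigma\ge\frac{q-3}{2(q-1)}+\frac{q-1}{2(q+1)}\ge\frac38+\frac25>\frac12 ,$$
as all four fractions increase with $q$. So (M) would give a subgroup $D/Z$ of index $q$ in $PSL_2(q)$, where $Z=Z(X)$. In Guralnick's list, the entry $PSL_2(q)$ has index $q+1$. The only isomorphisms of our groups with other entries of the $PSL_n$ and $A_n$ families are $PSL_2(4)\cong PSL_2(5)\cong A_5$, where the prime power index that occurs is $5\ne4$, and $PSL_2(9)\cong A_6$, where the indices $6$ and $10$ are not prime powers. So $q=11$ and $D/Z\cong A_5$. But $Z\le\ker\nu$ by Lemma \ref{lem:count}(a) and $D/Z$ is perfect, so $\nu=1_D$, and $1_X$ is a constituent of $\nu^X=m\,\mathrm{St}_X$: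 a contradiction.

\textbf{(ii)} Let $d=(3,q-1)$. The sets $\{a,a^q,a^{q^2}\}$ with $a^{q^2+q+1}=1$, $a\notin\mathbb F_q$, give $(q^2+q+1-d)/3$ classes (the $a\in\mathbb F_q$ with $a^{q^2+q+1}=a^3=1$ number $d$), with centralizer order $q^2+q+1$. The sets $\{a,a^q,a^{-q-1}\}$ with $a\in\mathbb F_{q^2}\setminus\mathbb F_q$ give $(q^2-q)/2$ classes, with centralizer order $q^2-1$. So
$$\sigma\ \ge\ \frac13\Bigl(1-\frac d{q^2+q+1}\Bigr)+\frac q{2(q+1)},$$
which is $\frac4{13}+\frac38$, $\frac{10}{31}+\frac5{12}$, $\frac{18}{57}+\frac7{16}$ for $q=3,5,7$; all are greater than $\frac12$.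

\textbf{(iii)} Here are four families of regular classes.
\begin{itemize}
\item $\{a^{\pm1},a^{\pm q}\}$, $a^{q^2+1}=1$, $a\ne\pm1$. As $(q^2+1,q-1)=(q^2+1,q+1)=2$, the four eigenvalues are distinct, and there are $\frac{q^2-1}4$ classes, with centralizer order $q^2+1$.
\item $\{a^{\pm1},a^{\pm q}\}$, $a\in\mathbb F_{q^2}^\times$, $a^{q-1}\ne1\ne a^{q+1}$. There are $q^2-1-(q-1)-(q+1)+2=(q-1)^2$ such $a$, so $\frac{(q-1)^2}4$ classes, with centralizer order $q^2-1$.
\item $\{a^{\pm1},b^{\pm1}\}$, $a^{q-1}=1=b^{q+1}$, $a,b\ne\pm1$: $\frac{(q-3)(q-1)}4$ classes, with centralizer order $q^2-1$.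
\item $\{a^{\pm1},b^{\pm1}\}$, $a^{q+1}=1=b^{q+1}$, $a,b\ne\pm1$, $a\ne b^{\pm1}$: $\frac{(q-1)(q-3)}8$ classes, with centralizer order $(q+1)^2$.
\end{itemize}
For $q=5$ all four are needed: $\sigma\ge\frac3{13}+\frac16+\frac1{12}+\frac1{36}=\frac{119}{234}>\frac12$. For $q=7$ the first three give $\sigma\ge\frac{12}{50}+\frac9{48}+\frac6{48}>\frac12$.

\textbf{(iv)} The maximal torus $\mathbf T$ of $G_2$ is $\{(a,b,c):abc=1\}$, the roots are $a^{\pm1},b^{\pm1},c^{\pm1}$ and all ratios of two of $a,b,c$, and the Weyl group is $W=S_3\times\{\pm1\}$, where $-1$ is inversion. Since centralizers of semisimple elements are connected, $(a,b,c)$ is regular if and only if $a,b,c$ are distinct and different from $1$. Up to $X$-conjugacy the $F$-stable maximal tori are the $\mathbf T_w$, one for each class of $w\in W$; identifying $\mathbf T_w$ with $\mathbf T$, we let $F$ act on it as $t\mapsto w(t^q)$. A regular element lies in a unique maximal torus. So two regular elements of $\mathbf T_w^F$ are $X$-conjugate if and only if they are conjugate under $(N(\mathbf T_w)/\mathbf T_w)^F\cong C_W(w)$; this group acts freely on regular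 elements, because their centralizer is $\mathbf T_w$. Hence $\mathbf T_w$ contributes $n_w/|C_W(w)|$ classes with centralizer order $|\mathbf T_w^F|$, where $n_w$ is the number of regular elements of $\mathbf T_w^F$. We use four of the tori.
\begin{itemize}
\item $w$ of order $3$: the elements are $(a,a^q,a^{q^2})$ with $a^{q^2+q+1}=1$. They are regular unless $a\in\mathbb F_q$, that is, except for $(3,q-1)$ of them; $|C_W(w)|=6$.
\item $w$ of order $6$: the elements are $(a,a^{-q},a^{q^2})$ with $a^{q^2-q+1}=1$. Two entries coincide or one is $1$ only if $a^{q^2-1}=1$. As $q^2-q+1$ is prime to $q-1$ and $(q^2-q+1,q+1)=(3,q+1)$, exactly $(3,q+1)$ elements are not regular (for them $a=a^{-q}$); $|C_W(w)|=6$.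
\item $w$ a transposition in $S_3$: the elements are $(a,a^q,a^{-q-1})$ with $a\in\mathbb F_{q^2}^\times$. They are regular if and only if $a^{q-1},a^{q+1},a^{q+2}\ne1$; note that $a^{2q+1}=(a^{q+2})^q$. The equation $a^{q+2}=1$ has $(q+2,q^2-1)=(3,q-1)$ solutions, and these satisfy $a^{q-1}=1$. So $n_w=q^2-1-(q-1)-(q+1)+2=(q-1)^2$.
\item $w$ the product of $-1$ and a transposition: the elements are $(a,a^{-q},a^{q-1})$ with $a\in\mathbb F_{q^2}^\times$. They are regular if and only if $a^{q-1},a^{q+1},a^{q-2}\ne1$; note that $a^{1-2q}=(a^{q-2})^q$. The equation $a^{q-2}=1$ has $(q-2,q^2-1)=(3,q+1)$ solutions, and these satisfy $a^{q+1}=1$. Again $n_w=(q-1)^2$.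
\end{itemize}
In the last two cases $|\mathbf T_w^F|=q^2-1$ and $|C_W(w)|=4$, so together they contribute $2\cdot\frac{(q-1)^2}{4(q^2-1)}=\frac{q-1}{2(q+1)}$ to $\sigma$. In total
$$\sigma\ge\tfrac2{13}+\tfrac17+\tfrac14,\qquad \tfrac5{31}+\tfrac3{21}+\tfrac13,\qquad \tfrac9{57}+\tfrac7{43}+\tfrac38$$
for $q=3,5,7$; all are greater than $\frac12$.

\textbf{(v)} Let $d=(3,q+1)$. The sets $\{a,a^{-q},a^{q^2}\}$ with $a^{q^2-q+1}=1$, $a^{q+1}\ne1$, consist of distinct elements as in (iv), and give $(q^2-q+1-d)/3$ classes with centralizer order $q^2-q+1$. The sets $\{a,a^{-q},a^{q-1}\}$ with $a\in\mathbb F_{q^2}^\times$, $a^{q+1}\ne1$, consist of distinct elements, as $c=a^{q-1}$ satisfies $c^{q+1}=1$ while $a$ and $a^{-q}$ do not; they give $(q+1)(q-2)/2$ classes with centralizer order $q^2-1$. So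
$$\sigma\ \ge\ \frac13\Bigl(1-\frac d{q^2-q+1}\Bigr)+\frac{q-2}{2(q-1)},$$
which is $\frac27+\frac14$ for $q=3$, $\frac4{13}+\frac13$ for $q=4$, and at least $\frac13\bigl(1-\frac3{21}\bigr)+\frac38=\frac27+\frac38$ for $q\ge5$; all are greater than $\frac12$.

\textbf{(vi)} In $Sz(q)$ there are $\frac{q-2}2$ classes with centralizer order $q-1$ and $\frac{q+\sqrt{2q}}4$ with centralizer order $q+\sqrt{2q}+1$ \cite{Suz}. In ${}^2G_2(q)$ there are $\frac{q-3}2$ classes with centralizer order $q-1$ and $\frac{q+\sqrt{3q}}6$ with centralizer order $q+\sqrt{3q}+1$ \cite{Ward}. So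
$$\sigma\ge\frac{q-2}{2(q-1)}+\frac{q+\sqrt{2q}}{4(q+\sqrt{2q}+1)}\ge\frac37+\frac3{13}>\frac12$$
and
$$\sigma\ge\frac{q-3}{2(q-1)}+\frac{q+\sqrt{3q}}{6(q+\sqrt{3q}+1)}\ge\frac6{13}+\frac6{37}>\frac12$$
respectively, since all fractions increase with $q$.

\emph{End of (ii)--(vi).} Here (M) would give a subgroup of index $|X|_r$ in the simple group $X/Z(X)$. Of these simple groups only the $PSL_3(q)$ occur in Guralnick's list, with index $q^2+q+1\ne q^3$. So (M) does not hold.

\textbf{(vii)} Let $Sp_4(2)\cong S_6$ have (M) via $(D,\nu,m)$. Then $D$ has odd order and contains elements of orders $3$ and $5$ by Lemma \ref{lem:count}(a). So $|D|\in\{15,45\}$, and by Sylow's theorems $D$ is the direct product of its Sylow subgroups. But $S_6$ has no element of order $15$.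

\textbf{(viii)} Let $SL_4(2)\cong A_8$ have (M) via $(D,\nu,m)$. Then $|D|$ divides $315=3^2\cdot5\cdot7$, and $D$ contains elements of orders $5$ and $7$. As $D$ has odd order, it is solvable, so it has a Hall $\{5,7\}$-subgroup. This has order $35$ and is cyclic. But $A_8$ has no element of order $35$.
\end{proof}

\subsection{The surviving groups}

\begin{proposition}\label{prop:surv}
If $\Gamma$ has (M), then $\Gamma\in\{SL_2(5),SL_2(7),SL_3(2),Sp_4(3)\}$.
\end{proposition}
\begin{proof}
By Lemma \ref{lem:M2}, $[\mathbf L,\mathbf L]^F$ has (M) for every Levi subgroup $\mathbf L$ of an $F$-stable parabolic, and $[\mathbf L,\mathbf L]$ is simply connected by (SC). We find $\mathbf L$ such that this contradicts Proposition \ref{prop:noM}, to which the numbers (i)--(viii) refer.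

\emph{Twisted groups.} For ${}^2A_n$ $(n\ge3)$, ${}^2D_n$ $(n\ge4)$ and ${}^2E_6$ over $q$ there is an $F$-orbit of two orthogonal simple roots, and the corresponding Levi subgroup has $[\mathbf L,\mathbf L]^F=SL_2(q^2)$. For ${}^3D_4(q)$ the orbit of the three outer nodes gives $SL_2(q^3)$. For ${}^2F_4(Q)$ with $Q=2^{2n+1}\ge8$ the orbit of the two end nodes gives $SL_2(Q)$. All these are excluded by (i). The types ${}^2A_2$, ${}^2B_2$, ${}^2G_2$ are excluded by (v) and (vi), where $q\ge3$, $8$, $27$ respectively by simplicity of $S$.

\emph{Untwisted groups.} In rank $1$, simplicity of $S$ and (i) give $q\in\{5,7\}$. In rank at least $2$ there is a Levi subgroup with $[\mathbf L,\mathbf L]^F=SL_2(q)$, so $q\in\{2,3,5,7\}$. In rank $2$ the groups are $SL_3(q)$, $Sp_4(q)$ and $G_2(q)$; as $Sp_4(2)$ and $G_2(2)$ are not simple, (ii)--(iv) leave only $SL_3(2)$ and $Sp_4(3)$. In rank at least $3$ there is a Levi subgroup of type $A_2$, so $q=2$ by (ii). Then there is one of type $A_3$ (types $A_n$, $D_n$, $E_n$; possibly $\Gamma$ itself) or $B_2$ (types $B_n$, $C_n$, $F_4$), which is excluded by (viii) or (vii).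
\end{proof}

\begin{corollary}\label{cor:defining}
If $S$ is of Lie type, then $S$ is of Lie type in characteristic $p$. If moreover $S\cong A_5$ or $S\cong PSp_4(3)$, then $p=2$, and we may view $S$ as $PSL_2(4)$ or $PSU_4(2)$.
\end{corollary}
\begin{proof}
By Lemma \ref{lem:M1} and Proposition \ref{prop:surv}, a group $S$ of Lie type in characteristic $r\ne p$ is one of $PSL_2(5)\cong A_5$, $PSL_2(7)\cong PSL_3(2)$, $PSp_4(3)$.

\emph{$S\cong PSL_2(7)$ is impossible for every $p$.} There is a unique $\theta\in\operatorname{Irr}(S)$ of degree $6$, and $6$ is not a prime power. It has values $2$ on involutions and $-1$ on elements of order $7$. By Lemmas \ref{lem:weak} and \ref{lem:use} there is $K\le S$ with $|K|$ dividing $168/6=28$ and divisible by $14$. By Sylow's theorem $K$ has a normal subgroup of order $7$. But the normalizer in $S$ of a subgroup of order $7$ has order $21$.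

\emph{$S\cong PSp_4(3)\cong PSU_4(2)$ or $S\cong A_5\cong PSL_2(4)$, and $p\ne2$.} Apply Lemma \ref{lem:M1} and Proposition \ref{prop:surv} to $\Gamma=SU_4(2)$ or $\Gamma=SL_2(4)$, with $r=2$: a contradiction. So $p=2$ in these cases.
\end{proof}

\section{Lie type in characteristic \texorpdfstring{$p$}{p}}\label{sec:defining}

Now $S$ is of Lie type in characteristic $p$. We fix $\Gamma$ as in Section \ref{subsec:facts} with $r=p$ and $S=\Gamma/Z(\Gamma)$; the rank of $S$ is that of $\Gamma$, and the parabolic subgroups of $S$ are the images of those of $\Gamma$. The Steinberg character has $p$-power degree and is exempt, so we turn to Lemma \ref{lem:perm}. In rank one the Borel subgroup $B$ satisfies the conclusion of that lemma, since $1_B^S=1_S+\mathrm{St}_S$, and no contradiction can come from it. In higher rank it suffices.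

\begin{proposition}\label{prop:rank2}
$S$ has rank $1$.
\end{proposition}
\begin{proof}
Let the rank be at least $2$ and $K$ as in Lemma \ref{lem:perm}. By Lemma \ref{lem:onefix} we may assume, replacing $K$ by a conjugate, that $U\le K$ for a Sylow $p$-subgroup $U$ of $S$. Let $B=N_S(U)$, let the $P_i$ be the minimal ones among the parabolic subgroups properly containing $B$, and $Q_i=O_p(P_i)\le U$. As the rank is at least $2$, $P_i<S$ and so $Q_i\ne1$. Now $1\ne Q_i\trianglelefteq U$, so there is $1\ne x_i\in Q_i\cap Z(U)$. For $g\in P_i$ we have
$$x_i\in Q_i=Q_i^g\le U^g\le K^g ,$$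
so $x_i$ fixes the points $K$ and $Kg$ of $S/K$. By Lemma \ref{lem:onefix}, $Kg=K$. So $P_i\le K$ for all $i$. As the $P_i$ generate $S$, we get $K=S$, a contradiction.
\end{proof}

\subsection{Rank one}\label{subsec:rank1}
\begin{proposition}\label{prop:rank1}
$S\cong A_5$ and $p=2$.
\end{proposition}

The proof occupies the rest of this section. The idea is to choose a character $\theta$ of degree prime to $p$ with no $U$-fixed vectors, where $U$ is a Sylow $p$-subgroup. Weak monomiality of $\theta$ via $(K,\mu)$ then forces $K$ to be a Frobenius group whose kernel is transitive on the points of the natural permutation representation, and except for $PSL_2(2^f)$ such subgroups do not exist.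

By Proposition \ref{prop:rank2}, $S$ is $PSL_2(q)$ $(q\ge4)$, $PSU_3(q)$ $(q\ge3)$, $Sz(q)$ $(q\ge8)$ or ${}^2G_2(q)$ $(q\ge27)$, with $q$ a power of $p$. Let $B=U\rtimes T$ be a Borel subgroup, with $T$ abelian, and $\Omega=S/B$. Then $|\Omega|=|U|+1=q^e+1$ with $e=1,3,2,3$ respectively, and $U$ fixes one point of $\Omega$ and is regular on the others. So nontrivial elements of $U$ fix exactly one point. We shall use the character tables and centralizer orders of $SL_2(q)$ and $PSL_2(q)$, of $Sz(q)$ \cite{Suz} and of ${}^2G_2(q)$ \cite{Ward}, and Dickson's data on subgroups of $PSL_2(q)$.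

\medskip
\textbf{Step 1: the character.} We choose $\theta\in\operatorname{Irr}(S)$ of degree
$$q-1,\qquad (q-1)(q+1)^2,\qquad (q-1)(q+\sqrt{2q}+1),\qquad (q^2-1)(q+1+\sqrt{3q})$$
respectively. Such $\theta$ exist:
\begin{itemize}
\item $PSL_2(q)$: the characters of degree $q-1$ correspond to characters $\varphi$ of $C_{q+1}$, up to inversion, with $\varphi(-1)=1$ and $\varphi^2\ne1$. These exist as $q\ge4$; for $q$ odd note that $C_{q+1}/\{\pm1\}$ is cyclic of order $\frac{q+1}2\ge3$.
\item $PSU_3(q)$: the number $q^2-q+1$ is odd, greater than $3$ and not divisible by $9$, so there is a prime $\ell>3$ dividing it. If $\ell\mid q^2-1$, then $q\equiv q^2+1\equiv2$ and $4\equiv1$ modulo $\ell$, impossible. As $q^3\equiv-1$ modulo $\ell$, $q^2$ has order $3$ modulo $\ell$. Let $T_1\le SU_3(q)$ be the cyclic maximal torus of order $q^2-q+1$. Its relative Weyl group has order $3$ and is generated by $t\mapsto t^{q^2}$. Let $\varphi\in\operatorname{Irr}(T_1)$ have order $\ell$. Then $\varphi^{q^2}\ne\varphi$, so the stabilizer of $\varphi$ is trivial; and $\varphi$ is trivial on $Z(SU_3(q))$, which has order $1$ or $3$. By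 (DL), $\pm R_{T_1}(\varphi)$ gives $\theta$ of degree $\frac{(q^2-1)(q^3+1)}{q^2-q+1}=(q-1)(q+1)^2$.
\item $Sz(q)$ and ${}^2G_2(q)$: by the tables of Suzuki and Ward there are $\frac{q-\sqrt{2q}}4$, respectively $\frac{q-\sqrt{3q}}6$, characters of this degree, attached to the cyclic torus of order $q-\sqrt{2q}+1$, respectively $q-\sqrt{3q}+1$.
\end{itemize}
They have three properties.
\begin{enumerate}
\item[(P1)] $\theta(1)>1$ is prime to $p$, so it is not a power of $p$.
\item[(P2)] $|B:U|$ divides $\theta(1)$. Indeed $|B:U|$ is $\frac{q-1}{(2,q-1)}$, $\frac{q^2-1}{(3,q+1)}$, $q-1$, $q-1$ respectively.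
\item[(P3)] No $\operatorname{Aut}(S)$-conjugate of $\theta$ is a constituent of $1_U^S=\sum_{\nu\in\operatorname{Irr}(B/U)}\nu^S$. For $PSL_2(q)$ the constituents have degrees in $\{1,q,q+1,\frac{q+1}2\}$, and $q-1$ is not among them. In the other cases their degrees are at most $q^e+1<\theta(1)$, because $q^2-1>q^2-q+1$ for $PSU_3(q)$ (divide by $q+1$), $\theta(1)=q^2-1+\sqrt{2q}(q-1)>q^2+1$ for $Sz(q)$, and $\theta(1)>(q^2-1)(q+1)>q^3+1$ for ${}^2G_2(q)$.
\end{enumerate}

\medskip
\textbf{Step 2: $K$ is a Frobenius group.} By (P1) and Lemma \ref{lem:weak}, $\theta$ is weakly monomial via some $(K,\mu)$. By (P3) and \eqref{eq:mackey},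
$$0=[(\mu^S)_U,1_U]=\sum_{g\in K\backslash S/U}[(\mu^g)_{K^g\cap U},1_{K^g\cap U}] ,$$
and any given $g$ may be taken as a representative. So
\begin{equation}\label{eq:nontriv}
\mu\text{ is nontrivial on }K\cap U^g\text{ for every }g\in S .
\end{equation}
In particular, for each $\alpha\in\Omega$ the group $K$ contains an element of order $p$ that fixes only $\alpha$. Hence the $K$-orbit of $\alpha$ has size $\equiv1$, and every other $K$-orbit has size $\equiv0$ modulo $p$. As this holds for all $\alpha$, $K$ is transitive on $\Omega$.

Let $\alpha$ be the point with stabilizer $B$. By transitivity $|B:K_\alpha|=|S:K|$, which is divisible by $\theta(1)$, since all constituents of $\mu^S$ have degree $\theta(1)$. By (P2) it is divisible by $|B:U|$, so $|K_\alpha|$ divides $|U|$. Therefore $K_\alpha$ is a $p$-subgroup of $B$, hence contained in $U$; it is nontrivial, and its nontrivial elements fix only $\alpha$. So $K$ is a Frobenius group with complement $R=K_\alpha$ and with kernel $F$ of order $|\Omega|=q^e+1$. (From here on $F$ denotes this kernel, not a Steinberg endomorphism.) The kernel is nilpotent. So if a prime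 $\ell$ divides $|F|$ and $y\in Z(O_\ell(F))$ has order $\ell$, then
\begin{equation}\label{eq:cent}
F\le C_S(y) .
\end{equation}
In most cases such centralizers are too small.

\medskip
\textbf{Step 3: $PSU_3(q)$, $Sz(q)$, ${}^2G_2(q)$.}
In $Sz(q)$ take a prime $\ell\mid q+\sqrt{2q}+1$, in ${}^2G_2(q)$ take a prime $\ell\mid q+\sqrt{3q}+1$; these numbers are divisors of $q^2+1$ and $q^3+1$. Then $|C_S(y)|=q+\sqrt{2q}+1<q^2+1$, respectively $|C_S(y)|=q+\sqrt{3q}+1<q^3+1$, contrary to \eqref{eq:cent}.

In $PSU_3(q)$ take a prime $\ell>3$ dividing $q^2-q+1$, as in Step 1; it divides $q^3+1=|F|$. Let $Z=Z(SU_3(q))$, of order $1$ or $3$, and let $x\in SU_3(q)$ be the preimage of $y$ of order $\ell$. If $gxg^{-1}=xz$ with $z\in Z$, then comparing orders gives $z=1$; so $C_S(y)=C_{SU_3(q)}(x)/Z$. As $q^2$ has order $3$ modulo $\ell$, an eigenvalue $\ne1$ of $x$ generates $\mathbb F_{q^6}$ over $\mathbb F_{q^2}$. So $x$ is irreducible on $\mathbb F_{q^2}^3$, and $E=\mathbb F_{q^2}[x]\cong\mathbb F_{q^6}$ is the full centralizer of $x$ in the matrix algebra. The adjoint map of the Hermitian form acts on $\mathbb F_{q^2}$ as $a\mapsto a^q=a^{q^3}$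 and sends $x$ to $x^{-1}=x^{q^3}$; so it maps $E$ to itself and is $c\mapsto c^{q^3}$ there. Hence $c\in E^\times$ lies in $SU_3(q)$ if and only if $c^{q^3+1}=1$ and
$$1=\det c=c^{1+q^2+q^4}=c^{1+q^2-q} ,$$
and this holds if and only if $c^{q^2-q+1}=1$. So $|C_S(y)|=\frac{q^2-q+1}{(3,q+1)}<q^3+1$, contrary to \eqref{eq:cent}.

\medskip
\textbf{Step 4: $PSL_2(q)$, $q$ odd.} If an odd prime $\ell$ divides $q+1$, then $|C_S(y)|=\frac{q+1}2<|F|$, contrary to \eqref{eq:cent}. Otherwise $q+1=2^a\ge8$. Then $q-1\equiv2\pmod4$ and $|S|_2=q+1$, so $F$ is a Sylow $2$-subgroup of $S$, which is dihedral of order at least $8$. Its automorphism group is a $2$-group. So the nontrivial $p$-group $R$, $p$ odd, centralizes $F$, which is impossible in a Frobenius group.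

\medskip
\textbf{Step 5: $PSL_2(q)$, $q=2^f$.} Now $C_S(y)$ is cyclic of order $q+1=|F|$, so $F=C_S(y)$ and $K\le N_S(F)$, which is dihedral of order $2(q+1)$. As $R\ne1$, $K=N_S(F)$. By \eqref{eq:nontriv}, $\mu$ is the nontrivial linear character of $K$, with kernel $F$. Centralizers give no contradiction here; instead we decompose $\mu^S$. Let $\theta'\in\operatorname{Irr}(S)$ be any character of degree $q-1$. By the character table $\theta'_F=\rho_F-\tau-\bar\tau$, where $\rho_F$ is the regular character and $1\ne\tau\in\operatorname{Irr}(F)$, and $\theta'=-1$ on involutions. So $\sum_{t\in F}\theta'(t)=(q+1)[\theta'_F,1_F]=q+1$, and since $K\setminus F$ consists of $q+1$ involutions,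
$$[\theta'_K,\mu]=\frac{(q+1)+(q+1)}{2(q+1)}=1 .$$
Hence all $\frac q2$ irreducible characters of degree $q-1$ occur in $\mu^S$, so all of them are $\operatorname{Aut}(S)$-conjugate to $\theta$. Inner automorphisms act trivially on characters, so $2^{f-1}\le|\operatorname{Out}(S)|=f$. Therefore $f\le2$ and $q=4$, that is, $S\cong A_5$ and $p=2$. This proves Proposition \ref{prop:rank1}.

\section{The last case: \texorpdfstring{$S\cong A_5$}{S = A5} and \texorpdfstring{$p=2$}{p = 2}}\label{sec:A5}

For $S\cong A_5$ weak monomiality alone gives no contradiction: for degree $5$ take a character of order $3$ of $A_4$, and for degree $3$ take the nontrivial linear character of $D_{10}$ (the dihedral group of order $10$), which induces the sum of the two conjugate characters of degree $3$ (Section \ref{sec:sharp}). We have to use the action of $G$ on $M$. In this section $S_4$ and $S_5$ are symmetric groups, and the simple factors of $M$ are only written as $S_1$ and $S_i$. Recall that $\operatorname{Aut}(M)=S_5\wr\mathrm{Sym}(k)$.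

\begin{proposition}\label{prop:A5}
The case $S\cong A_5$, $p=2$ does not occur.
\end{proposition}
\begin{proof}
\textbf{Step 1: characters over degree $5$ exclude outer automorphisms.} Let $\zeta\in\operatorname{Irr}(A_5)$ have degree $5$; its values on elements of orders $2,3,5$ are $1,-1,0$. As $\zeta$ extends to $S_5$, the character $\psi=\zeta\times\dots\times\zeta$ of $M$ extends to $S_5\wr\mathrm{Sym}(k)$ (take a tensor power and permute the factors). Pulling back along $G\to\operatorname{Aut}(M)$ gives an extension $\hat\psi\in\operatorname{Irr}(G)$ of $\psi$. As $5^k$ is not a power of $2$, \eqref{eq:star} gives $\hat\psi=\lambda^G$ with $\lambda\in\operatorname{Lin}(H)$. Since $\hat\psi_M=\psi$ is irreducible, there is only one summand in \eqref{eq:mackey}: $G=HM$ and $\psi=\mu^M$, where $J=H\cap M$ and $\mu=\lambda_J$.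

Let $K_1=J\cap S_1$. By \eqref{eq:mackey}, $(\mu_{K_1})^{S_1}$ is a summand of $\psi_{S_1}$, so it equals $m\zeta$ for some $m$. Hence $|K_1|=12/m$, and as $\zeta$ does not vanish on elements of orders $2$ and $3$, $6$ divides $|K_1|$. If $|K_1|=6$, then $m=2$, so for $z$ of order $3$ we have $|(\mu_{K_1})^{S_1}(z)|=2$. But $1_{K_1}^{S_1}(z)=|C_{S_1}(z)|\cdot\frac{|K_1\cap z^{S_1}|}{|K_1|}=\frac{3\cdot2}6=1$, a contradiction. So $|K_1|=12$, $K_1\cong A_4$, and $\mu_{K_1}$ has order $3$, because it is not trivial.

The group $H$ normalizes $J$, and $\mu=\lambda_J$ is $H$-invariant. Let $h\in N_H(S_1)$. Then $h$ normalizes $K_1$ and fixes $\mu_{K_1}$. If $h$ induced on $S_1$ an automorphism in $S_5\setminus A_5$, then, normalizing $K_1\cong A_4$, it would act as an element of $S_4\setminus A_4$. Such an element inverts $A_4/V_4$ (with $V_4$ the normal four-group) and hence $\mu_{K_1}$, a contradiction. So $N_H(S_1)$ induces only inner automorphisms on $S_1$. Since $G=HM$ and $M\le N_G(S_1)$, we have $N_G(S_1)=N_H(S_1)M$, which also induces only inner automorphisms on $S_1$.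

\textbf{Step 2: characters over degree $3$.} Let $\theta_1\in\operatorname{Irr}(S_1)$ have degree $3$. By Step 1 it is $N_G(S_1)$-invariant. So putting $\theta_i=\theta_1^g$ whenever $S_i=S_1^g$ is well defined, and $\eta=\theta_1\times\dots\times\theta_k\in\operatorname{Irr}(M)$ is $G$-invariant. Let $\chi\in\operatorname{Irr}(G)$ lie over $\eta$. As $3^k$ is not a power of $2$, $\chi=\lambda^G$ for some $\lambda\in\operatorname{Lin}(H)$ by \eqref{eq:star}, with a new subgroup $H$. All constituents of $\chi_{S_1}$ are equal to $\theta_1$, so with $K=H\cap S_1$ and $\mu=\lambda_K$ we get $\mu^{S_1}=m\theta_1$ from \eqref{eq:mackey}. Hence $|K|=20/m$. On elements of orders $2$ and $5$ the values of $\theta_1$ are $-1$ and $\frac{1\pm\sqrt5}2$, so $10$ divides $|K|$. As $A_5$ has no subgroup of order $20$, $K\cong D_{10}$ and $m=2$. Linear characters of $D_{10}$ have values $\pm1$, so $\mu^{S_1}$ is rational-valued. But $2\theta_1$ has the values $1\pm\sqrt5$ on elements of order $5$: a contradiction.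
\end{proof}

\begin{proof}[Proof of Theorems \ref{thm:main} and \ref{thm:normal}]
In a minimal counterexample to Theorem \ref{thm:normal}, CFSG and Propositions \ref{prop:alt} and \ref{prop:spor} show that $S$ is of Lie type; Corollary \ref{cor:defining} and Propositions \ref{prop:rank2} and \ref{prop:rank1} leave $S\cong A_5$, $p=2$; and Proposition \ref{prop:A5} excludes this case. So Theorem \ref{thm:normal} holds, and $N=G$ gives Theorem \ref{thm:main}.
\end{proof}

\section{One prime cannot be replaced by two}\label{sec:sharp}

\begin{example}
$A_5$ has degrees $1,3,3,4,5$. Let $\lambda\in\operatorname{Lin}(A_4)$ have order $3$. On elements of orders $1,2,3,5,5$ the character $\lambda^{A_5}$ has values $5,1,-1,0,0$, so its norm is $\frac{25+15\cdot1+20\cdot1}{60}=1$, and it is the irreducible character of degree $5$. So every $\chi\in\operatorname{Irr}(A_5)$ whose degree is neither a power of $2$ nor a power of $3$ is monomial, but $A_5$ is not solvable.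
\end{example}

\begin{example}
$S_5$ has degrees $1,1,4,4,5,5,6$. Let $H$ be the normalizer of a Sylow $5$-subgroup, of order $20$, and $\lambda\in\operatorname{Lin}(H)$ of order $4$. Since $HA_5=S_5$ and $H\cap A_5=D_{10}$, we have $(\lambda^{S_5})_{A_5}=\varepsilon^{A_5}$, where $\varepsilon$ is the nontrivial linear character of $D_{10}$. On elements of orders $1,2,3,5,5$ it has values $6,-2,0,1,1$, so it is the sum of the two characters of degree $3$. These are fused in $S_5$, so $\lambda^{S_5}$ is irreducible of degree $6$. Hence every $\chi\in\operatorname{Irr}(S_5)$ whose degree is neither a power of $2$ nor a power of $5$ is monomial. Moreover, every irreducible character of $S_5$ whose degree is not a prime power is monomial, so in Theorem \ref{thm:main} ``not a power of $p$'' cannot be replaced by ``not a prime power''.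
\end{example}

\begin{thebibliography}{9}

\bibitem{Atlas} \emph{ATLAS of Finite Groups}.

\bibitem{Car} Carter, \emph{Finite Groups of Lie Type}.

\bibitem{DM} Digne and Michel, \emph{Representations of Finite Groups of Lie Type}.

\bibitem{GM} \emph{Generalizations Of M-Groups}, \texttt{http://www.ams.org/\allowbreak proc/\allowbreak 1995-123-11/\allowbreak S0002-9939-1995-1307496-X/\allowbreak S0002-9939-1995-1307496-X.pdf}.

\bibitem{Gur} Guralnick, J. Algebra \textbf{81} (1983).

\bibitem{MZ} Malle and Zalesskii, Arch. Math. \textbf{77} (2001).

\bibitem{Suz} Suzuki, Ann. of Math. \textbf{75} (1962).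

\bibitem{Ward} Ward, Trans. AMS \textbf{121} (1966).

\end{thebibliography}
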